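# Highest degree parts of tame automorphisms of $k[x_1,x_2,x_3]$

## 1. The guess "yes", tried on triangular maps and on one elementary step

Start from the variables $x_1,x_2,x_3$. Repeatedly add to one entry of the triple a polynomial in the other two, and make affine changes in between. At the end keep, for each entry, only the homogeneous component of top degree. The answer that one would first guess is that these three forms always carry a trace of the last addition: one of them is a polynomial in the other two, or, failing that, two of them are powers of one form. This guess is Conjecture 3.8 in "Lectures in Mathematics" (https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/84910/1/Lectures_in_Mathematics_5.pdf). We shall see that it is false over every field of characteristic $\ne2$ and true over every field of characteristic $2$.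

Here are the precise terms. Let $k$ be a field and $k[x]=k[x_1,x_2,x_3]$. An automorphism $\sigma$ of the $k$-algebra $k[x]$ is determined by the triple $(\sigma x_1,\sigma x_2,\sigma x_3)$, and we call these three polynomials its *entries*. The affine group $A(3,k)$ consists of the $\sigma$ with $\sigma x_i=\sum_j a_{ij}x_j+b_i$, where $(a_{ij})\in GL(3,k)$ and $b_i\in k$. The de Jonquières (triangular) group $J(3,k)$ consists of the $\sigma$ with $\sigma x_i=a_ix_i+f_i(x_{i+1},\dots,x_3)$, where $a_i\in k^*$ and $f_i\in k[x_{i+1},\dots,x_3]$, so that $f_3\in k$. The group generated by both is $J(3,k)\vee A(3,k)$; we write $A$, $J$ and $J\vee A$ when no confusion is possible. A triple $(F_1,F_2,F_3)$ stands for the endomorphism $x_i\mapsto F_i$, and it is *tame* if this endomorphism lies in $J\vee A$. For $f\ne0$ we write $\bar f$ for its highest degree part; for instance, $\bar f=x_1^2$ for $f=x_2+x_1^2$.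

**Conjecture 3.8.** Assume that $v\in J(3,k)\vee A(3,k)$, $v\notin A(3,k)$. Let the highest degree parts of $vx_1,vx_2,vx_3$ be $g_1,g_2,g_3$. Then either one of the $g_i$ is a polynomial of the other two, i.e. $g_i\in k[g_j,g_l]$ with $\{i,j,l\}=\{1,2,3\}$, or two of the $g_i$ are powers of the same form, up to nonzero constant factors.

**Lemma 1.** (a) If $(F_1,F_2,F_3)$ is tame, so is every triple obtained from it by an invertible affine change of the entries, or by replacing $F_i$ by $F_i+P(F_j,F_l)$ with $P\in k[y,z]$ and $\{i,j,l\}=\{1,2,3\}$.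

(b) $J\vee A$ is generated by $A$ and the maps $\varepsilon_P$ that send $x_1$ to $x_1+P(x_2,x_3)$ and fix $x_2,x_3$.

*Proof.* Let $\sigma x_i=F_i$. If $\alpha\in A$, then $\sigma\alpha$ sends $x_i$ to $\sigma(\sum_j a_{ij}x_j+b_i)=\sum_ja_{ij}F_j+b_i$, an affine change of the entries. If $\varepsilon$ sends $x_i$ to $x_i+P(x_j,x_l)$ and fixes the other variables, then $\sigma\varepsilon$ has the entry $F_i+P(F_j,F_l)$ in place of $F_i$. A permutation of the variables, which lies in $A$, conjugates $\varepsilon$ to some $\varepsilon_{P'}\in J$. This proves (a), and shows that each step in (a) is a right multiplication by a product of elements of $A$ and maps $\varepsilon_{P'}$. For (b), let $\sigma\in J$ with $\sigma x_i=a_ix_i+f_i$. Its triple arises from $(x_1,x_2,x_3)$ by replacing $x_1$ with $x_1+a_1^{-1}f_1(x_2,x_3)$, then $x_2$ with $x_2+a_2^{-1}f_2(x_3)$, then by an affine change. So $\sigma$ is a product of such maps. $\square$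

**Triangular maps.** Let $v\in J$, $v\notin A$. Then $g_3=a_3x_3$. If $\deg f_2\ge2$, then $g_2$ is a constant times a power of $x_3$, and $g_2,g_3$ are powers of one form. If $\deg f_2\le1$, then $g_2=a_2x_2+bx_3$ for some $b\in k$ and $\deg f_1\ge2$, so $g_1=\bar f_1\in k[x_2,x_3]=k[g_2,g_3]$. The guess holds on $J$.

**One step that raises the degree.** Let $(F_1,F_2,F_3)$ be tame and let $H=F_3+P(F_1,F_2)$ with $\deg H>\deg F_3$. Then $\bar H$ is the highest degree part of $P(F_1,F_2)$. If $\bar F_1,\bar F_2$ are algebraically independent, the monomials of maximal degree in $P(F_1,F_2)$ cannot cancel, so $\bar H\in k[\bar F_1,\bar F_2]$. If they are dependent, the following lemma says that they are powers of one form. So the guess also holds for $(F_1,F_2,H)$.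

**Lemma 2.** Let $\alpha,\beta\in k[x]$ be algebraically dependent forms of positive degree. Then there are a form $\eta$ and coprime $r,s\ge1$ with $\alpha=c_1\eta^r$, $\beta=c_2\eta^s$, $c_i\in k^*$.

*Proof.* Let $d=\gcd(\deg\alpha,\deg\beta)$, $r=\deg\alpha/d$, $s=\deg\beta/d$ and $\rho=\alpha^s/\beta^r$, which has degree $0$. Take a nontrivial polynomial relation between $\alpha$ and $\beta$. Each of its homogeneous components in $k[x]$ vanishes separately, so we may assume that all its monomials $\alpha^i\beta^j$ satisfy $ir+js=N$ for one $N$. Two such monomials differ by a power of $\rho$, since consecutive solutions of $ir+js=N$ differ by $(s,-r)$. Dividing by one monomial gives a nonzero polynomial relation for $\rho$ over $k$. As $k$ is algebraically closed in $k(x)$, $\rho\in k^*$. For each prime $\pi$ of $k[x]$ we get $s\,v_\pi(\alpha)=r\,v_\pi(\beta)$, and $\gcd(r,s)=1$ gives $v_\pi(\alpha)=re_\pi$, $v_\pi(\beta)=se_\pi$ with an integer $e_\pi\ge0$. Put $\eta=\prod_\pi\pi^{e_\pi}$, over primes taken up to constants. Factors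 of a form are forms, so $\eta$ is a form. $\square$

This reasoning would be a proof of the conjecture if a tame triple always came from a degree-raising step as its very last step. Two things can spoil this. The last elementary step may lower the degree. And an affine change may follow the last step and mix entries of equal degree. We test the second danger on a small case. Put $e=x_1$, $w=x_2+x_1^2$ and $h=x_3+ew-e^3=x_3+x_1x_2$. The triple $(e,w,h)$ is tame with highest parts $x_1,\ x_1^2,\ x_1x_2$, of which the first two are powers of $x_1$. Now mix: $(e,w+h,h)$ has highest parts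
$$x_1,\qquad x_1^2+x_1x_2,\qquad x_1x_2 ,$$
whose sets of prime factors $\{x_1\}$, $\{x_1,x_1+x_2\}$, $\{x_1,x_2\}$ are distinct. No two are powers of one form any more. The conjecture survives only because the second form is the square of the first plus the third, that is, because $\bar w$ is a power of $\bar e$.

## 2. Making $g^2-f^s$ fall exactly to the degree of $g$

The toy example tells us what to look for. Suppose that $(e,w,h)$ is tame, $\bar h$ is the highest part of some $\varphi(e,w)$, $\deg h=\deg w\ne\deg e$, and $\bar w,\bar h$ are linearly independent; we mix $w$ and $h$. If $\bar e,\bar w$ are algebraically independent, then $\bar h$ is a combination of the monomials $\bar e^a\bar w^b$ of degree $\deg w$, so $\bar h=\lambda\bar w+\kappa\bar e^k$, and this relation survives every mixing. If $\bar w$ is a constant times a power of $\bar e$, we are in the toy example, and if $\bar e=c\bar w^k$, then $\bar e$ remains a polynomial in the two mixed forms. What is left is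
$$\bar e=c_1\eta^r,\qquad \bar w=c_2\eta^s,\qquad \gcd(r,s)=1,\quad r,s\ge2 .$$
Suppose moreover $r<s$. Then the only monomials in $e,w$ of degree at most $\deg w$ are $w$ and powers of $e$ of degree $<\deg w$. So the polynomial $\varphi(e,w)$, of degree $\deg w$ but with highest part not in $k\bar w$, must contain larger monomials whose highest parts cancel. The simplest candidate is $w^r-e^s$ with $r=2$. Write $f,g$ for $e,w$ with $\bar f=\eta^2$, $\bar g=\eta^s$: the degree of $g^2-f^s$ must drop from $2\deg g$ to exactly $\deg g$.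

To make $g^2$ close to $f^s$, take a truncated square root. Let $f=T^2+a$ with $\deg a<2\deg T$ and let $s=2m-1$. In characteristic $\neq 2$,
$$f^{s/2}=T^s\Bigl(1+\frac a{T^2}\Bigr)^{s/2}=\sum_{i\ge0}\binom{s/2}i a^iT^{s-2i},$$
and the terms with $i<m$ form a polynomial $G$. The first neglected term is $c\,a^mT^{-1}$ with $c=\binom{s/2}m$, so $G^2-f^s$ begins with $-2c\,a^mT^{s-1}$. But $G$ is a polynomial in $f$ and $T$. To make it an entry together with $f$ we use the third variable and put $g=G+cx_1$. This adds $2cx_1G$, which begins with $2c\,x_1T^s$. Together the two large terms are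
$$2c\,T^{s-1}(x_1T-a^m),$$
and now we can make them cancel. If $\bar T=x_1^s$ and $\bar a=x_1^2$, then $x_1T$ and $a^m$ share the highest part $x_1^{s+1}=x_1^{2m}$. If the difference $x_1T-a^m$ has degree exactly $s$, then $g^2-f^s$ has degree $s(s-1)+s=s^2=\deg g$.

## 3. Counterexamples in characteristic different from two

**Theorem 3.** Let $\operatorname{char}k\ne2$. Let $m\ge2$ with $\binom{2m}{m}\neq0$ in $k$; put $s=2m-1$, $c=\binom{2m}m/4^m\in k^*$, and choose $\gamma\in k$, $\gamma\ne m$. Put
$$a=x_2+x_1^2,\qquad T=x_3+x_1^s+\gamma x_1^{s-2}x_2,\qquad f_1=T^2+a,$$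
$$g=c\,x_1+\sum_{i=0}^{m-1}\tbinom{s/2}{i}a^iT^{s-2i},\qquad f_3=T+g^2-f_1^s,\qquad f_2=g+f_3 .$$
Then $v=(f_1,f_2,f_3)$ is in $J\vee A$, not in $A$, and with $\lambda=2c(\gamma-m)\ne0$
$$g_1=x_1^{2s},\qquad g_2=x_1^{s^2-1}(x_1+\lambda x_2),\qquad g_3=\lambda x_1^{s^2-1}x_2 .$$
No $g_i$ is a polynomial in the other two, no two are powers of one form up to constants, and they are even pairwise algebraically independent. So Conjecture 3.8 is false over $k$.

Admissible $m$ exist, infinitely many of them, for every such $k$. In characteristic $0$ every $m\ge2$ is admissible. In characteristic $p>2$ take $m=p^j$ with $j\ge1$: since $(1+t)^{2p^j}=(1+t^{p^j})^2$ over $\mathbb F_p$, comparing coefficients of $t^{p^j}$ gives $\binom{2p^j}{p^j}\equiv2$ (a case of Lucas's theorem). If $\operatorname{char}k\ne2,3$, then $m=2$ works, as $\binom42=6$; in characteristic $3$, $m=3$ works, as $\binom63=20$.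

**The smallest case by hand.** Let $\operatorname{char}k\ne2,3$, $m=2$, $\gamma=0$. Then $s=3$, $c=\frac38$, $T=x_3+x_1^3$, $a=x_2+x_1^2$, $f_1=T^2+a$ and $g=T^3+\frac32aT+\frac38x_1$. We compute
$$\bigl(T^3+\tfrac32aT\bigr)^2-(T^2+a)^3=\tfrac94a^2T^2-3a^2T^2-a^3=-\tfrac34a^2T^2-a^3,$$
$$g^2-f_1^3=\tfrac34T^2(x_1T-a^2)+\tfrac98x_1aT-a^3+\tfrac9{64}x_1^2,\qquad x_1T-a^2=x_1x_3-2x_1^2x_2-x_2^2 .$$
The first summand of $g^2-f_1^3$ has highest part $\frac34x_1^6\cdot(-2x_1^2x_2)=-\frac32x_1^8x_2$, of degree $9$; the others have degrees $6,6,2$. So $f_3=T+g^2-f_1^3$ and $f_2=g+f_3$ give the highest parts $x_1^6,\ x_1^9-\frac32x_1^8x_2,\ -\frac32x_1^8x_2$.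

*Proof of Theorem 3.*

**Step 1: the coefficients make sense in $k$, and $\binom{s/2}m=c$.** The equation $U^2=1+Z$ with $U=1+u_1Z+u_2Z^2+\cdots$ determines $2u_i$ as an integral polynomial in the earlier coefficients, so all $u_i\in\mathbb Z[\frac12]$ by induction. This $U$ is $\sum_i\binom{1/2}iZ^i$, and $U^s=\sum_i\binom{s/2}iZ^i$, so $\binom{s/2}i\in\mathbb Z[\frac12]$. These numbers have images in $k$ since $\operatorname{char}k\neq2$. Put $\Omega=\sum_i\binom{s/2}iZ^i\in k[[Z]]$; then $\Omega^2=(1+Z)^s$. Finally
$$\binom{s/2}m=\frac{(2m-1)(2m-3)\cdots1}{2^m\,m!}=\frac{(2m)!}{(2^mm!)^2}=\frac{\binom{2m}m}{4^m}=c .$$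

**Step 2: tameness.** The purpose is to reach $v$ by the moves of Lemma 1(a). From $(x_1,x_2,x_3)$ the following triples are tame in turn:

- $(x_1,a,x_3)$, since $a-x_2=x_1^2$;
- $(x_1,a,T)$, since $T-x_3=x_1^s+\gamma x_1^{s-2}(a-x_1^2)\in k[x_1,a]$;
- $(x_1,f_1,T)$, since $f_1-a=T^2$;
- $(g,f_1,T)$, since $c\ne0$ and $g-cx_1\in k[a,T]=k[f_1,T]$ (the exponents $s-2i$ with $i\le m-1$ are at least $1$);
- $(g,f_1,f_3)$, since $f_3-T=g^2-f_1^s\in k[g,f_1]$;
- $(f_1,f_2,f_3)$, by a permutation and $f_2=g+f_3$.

**Step 3: expanding $g^2-f_1^s$.** Let $S=\sum_{i<m}\binom{s/2}iZ^i$. Since $\Omega=S+cZ^m+\cdots$ and $\Omega$ has constant term $1$,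
$$S^2-(1+Z)^s=S^2-\Omega^2=-2cZ^m+(\text{terms in }Z^{m+1},Z^{m+2},\dots).$$
The left side is a polynomial of degree at most $s=2m-1$. So it equals $-2cZ^m+\sum_{j=0}^{m-2}q_jZ^{m+1+j}$ for some $q_j\in k$. Put $Z=a/T^2$, multiply by $T^{2s}$, and let $G=g-cx_1=T^sS(a/T^2)$. Since $2s-2m=s-1$,
$$G^2=f_1^s-2c\,a^mT^{s-1}+\sum_{j=0}^{m-2}q_j\,a^{m+1+j}T^{s-3-2j},$$
where $s-3-2j\ge0$. As $g=G+cx_1$ and $G=T^s+\sum_{1\le i<m}\binom{s/2}ia^iT^{s-2i}$,
$$g^2-f_1^s=2c\,T^{s-1}(x_1T-a^m)+2cx_1\sum_{i=1}^{m-1}\tbinom{s/2}ia^iT^{s-2i}+c^2x_1^2+\sum_{j=0}^{m-2}q_ja^{m+1+j}T^{s-3-2j}.\tag{1}$$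

**Step 4: highest parts.** We have $\deg T=s$, $\bar T=x_1^s$ and $\deg a=2$. In
$$x_1T-a^m=(\gamma-m)x_1^{2m-2}x_2+x_1x_3-\sum_{i\ge2}\tbinom mix_1^{2m-2i}x_2^i$$
the powers $x_1^{s+1}=x_1^{2m}$ have cancelled. The first term has degree $s$; the others have degree $2<s$, or $2m-i<s$ for $i\geq 2$. So the highest part is $(\gamma-m)x_1^{s-1}x_2$, and the first summand of (1) has degree $s^2$ and highest part $\lambda x_1^{s^2-1}x_2$. The remaining terms of (1) have degree at most
$$1+2i+s(s-2i)=s^2+1-2i(s-1)\le s^2-(2s-3)\qquad(i\ge1),$$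
respectively $2$, respectively
$$2(m+1+j)+s(s-3-2j)=s^2-2s+3-2j(s-1)\le s^2-(2s-3).$$
All are below $s^2$. Since also $\deg T=s<s^2$, $g_3=\lambda x_1^{s^2-1}x_2$. The terms $a^iT^{s-2i}$ of $g$ with $i\ge1$ have degree $s^2-2i(s-1)<s^2$, so $\bar g=x_1^{s^2}$ and $g_2=x_1^{s^2}+\lambda x_1^{s^2-1}x_2$. Finally $g_1=\bar T^2=x_1^{2s}$. The degrees exceed $1$, so $v\notin A$.

**Step 5: the conclusion of the conjecture fails.** The degrees of $g_1,g_2,g_3$ are $2s,s^2,s^2$ with $s\ge3$ odd. If $g_i=P(g_j,g_l)$, we may keep only the monomials of degree $\deg g_i$. For $g_1$: every nonconstant monomial in $g_2,g_3$ has degree at least $s^2>2s$, so this is impossible. For $g_2$: a monomial $g_1^\alpha g_3^\beta$ of degree $s^2$ has $2\alpha+s\beta=s$, and as $s$ is odd, $(\alpha,\beta)=(0,1)$; so $g_2\in kg_3$, which is false. In the same way $g_3\in k[g_1,g_2]$ would give $g_3\in kg_2$, which is false.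

The sets of prime factors of $g_1,g_2,g_3$ are $\{x_1\}$, $\{x_1,x_1+\lambda x_2\}$, $\{x_1,x_2\}$. Powers (with positive exponent) of one form have the same prime factors, and these sets are distinct. Pairwise independence: $x_1$ and then $x_2$ is algebraic over $k(g_1,g_2)$, and likewise over $k(g_1,g_3)$. The field $k(g_2,g_3)$ contains $g_2/g_3=(x_1/x_2+\lambda)/\lambda$, hence $x_1/x_2$; then it contains $x_2^{s^2}=\lambda^{-1}g_3(x_2/x_1)^{s^2-1}$, so both variables are algebraic over it. $\blacksquare$

## 4. Characteristic two: which cancellations must be excluded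

**Theorem 4.** If $\operatorname{char}k=2$, Conjecture 3.8 is true.

With Theorem 3: *the conjecture holds over $k$ if and only if $\operatorname{char}k=2$*, and nothing else is assumed about $k$.

Call a pair $(f,g)$ of nonconstant polynomials *reduced* if neither of $\bar f,\bar g$ is a scalar times a power (exponent $\ge1$) of the other. A pair with highest parts $x_1^2,x_1^3$ is reduced, and so is one with $x_1,x_2$; a pair with $x_1,x_1^2$, or with proportional highest parts, is not. In Theorem 3 the pair $(f_1,g)$ has highest parts $x_1^{2s},x_1^{s^2}$ and is reduced, and the disaster came from $g^2-f_1^s\in k[f_1,g]$, which has degree $\deg g$ without being of the form $\lambda g+Q(f_1)$. We shall show that in characteristic $2$ a reduced pair of entries admits no such polynomial (Proposition 7, proved in Sections 5 and 6). The other danger of Section 1, that the last step does not raise the degree, is met by showing that every non-affine tame triple can be lowered in degree by one elementary step, up to a linear change (Theorem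 8, in Sections 7 and 8). The two together give Theorem 4.

## 5. Approximation by power series, and a degree inequality in every characteristic

Let $K$ be algebraically closed of any characteristic and $A=K[x_1,x_2,x_3]$; from here to the end of Section 6, $A$ denotes this ring. Let $L_0\subset K(x_1,x_2,x_3)$ be the field of homogeneous rational functions of degree $0$. Then $K(x_1,x_2,x_3)=L_0(x_1)$ with $x_1$ transcendental over $L_0$, so it embeds into $\hat L=L_0((x_1^{-1}))$. The elements of $\hat L$ are series $\sum_{j\le N}\ell_j$, where $\ell_j$ is a homogeneous rational function of degree $j$. Let $\delta$ be the degree, i.e. the largest $j$ with $\ell_j\ne0$, and $\delta(0)=-\infty$. It is integer valued on $\hat L^*$, satisfies $\delta(uv)=\delta(u)+\delta(v)$ and $\delta(u+v)\le\max(\delta(u),\delta(v))$, extends the degree of polynomials, and $\hat L$ is complete for it. The derivations $\partial_i=\partial/\partial x_i$ lower the degree of homogeneous rational functions by $1$ (or kill them), so they extend term by term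 to continuous derivations of $\hat L$.

For $F\in\hat L$ let $dF=(\partial_1F,\partial_2F,\partial_3F)$, and let $dF\wedge dH$ be the vector of the minors $\partial_iF\,\partial_jH-\partial_jF\,\partial_iH$, $i<j$. It is alternating and $\hat L$-bilinear in the two vectors. For $u\in\hat L$ put
$$\delta(u\,dF\wedge dH)=\delta(u)+2+\max_{i<j}\delta(\partial_iF\,\partial_jH-\partial_jF\,\partial_iH).$$
Each minor has degree at most $\delta(F)+\delta(H)-2$, so $\delta(dF\wedge dH)\le\delta(F)+\delta(H)$. With $d\log\sigma=\sigma^{-1}d\sigma$, which is additive on products, $\delta(d\log\sigma\wedge dZ)\le\delta(Z)$.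

We shall have $\sigma,Z$ of negative degree and want to bound from below the degree of a power series $F(\sigma,Z)$. A big drop can only occur if $Z$ is close to a power series in $\sigma$, perhaps one with fractional exponents, and $d\log\sigma\wedge dZ$ limits how close it can be. An example shows the two quantities that matter. Let $\operatorname{char}K\ne2$, $\sigma=x_1^{-2}$, $Z=x_1^{-3}+x_2x_1^{-5}$. Power series in $\sigma$ have components of even degree only, so they cannot cancel the highest component of $Z$, and the best approximation has $\delta(Z-z)=-3$; put $w=3$. On the other hand $d\log\sigma\wedge dZ$ has the single nonzero minor $-2x_1^{-6}$, so its degree is $-4$; put $B=4$. For $F=Z^2-\sigma^3$ we find $F(\sigma,Z)=2x_2x_1^{-8}+x_2^2x_1^{-10}$, of degree $-7$. Here $F(0,Z)=Z^2$ has order $m=2$, and $-7=-mw-\lfloor m/2\rfloor(B-w)$. This is the general bound.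

**Proposition 5.** Let $\sigma,Z\in\hat L^*$ with $\delta(\sigma)=-n<0$, $\delta(Z)<0$, $d\log\sigma\wedge dZ\ne0$, and $B:=-\delta(d\log\sigma\wedge dZ)$. Then
$$w:=\max\{-\delta(Z-z):z\in\sigma K[[\sigma]]\}$$
exists and $0<w\le B$. If $F\in K[[\sigma,Z]]$ (formal variables) and $F(0,Z)$ has finite order $m$, then
$$\delta(F(\sigma,Z))\ \ge\ -mw-\lfloor m/2\rfloor(B-w)\ \ge\ -mB .$$

*Proof.*

**Step 1: $w$ exists.** Let $z\in\sigma K[[\sigma]]$. The series converges in $\hat L$, and by the Leibniz rule and continuity $dz(\sigma)=z'(\sigma)\,d\sigma$. So $d\log\sigma\wedge d(Z-z)=d\log\sigma\wedge dZ\ne0$. Hence $Z\ne z$ and $-B\le\delta(Z-z)$. The integers $-\delta(Z-z)$ are bounded above by $B$, so $w$ exists and $w\le B$. Taking $z=0$ gives $w\ge-\delta(Z)>0$. The second inequality of the proposition follows from $\lfloor m/2\rfloor\le m$ and $B\ge w$. We prove the first by induction on $m$, for all $\sigma,Z,F$ at once.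

**Step 2: $m=0$.** Then $F(0,0)\ne0$, and all other terms have negative degree, so $\delta(F)=0$.

**Step 3: passing to the best approximation.** Let $m\ge1$, and let $W=Z-z$ with $z\in\sigma K[[\sigma]]$ and $\delta(W)=-w$. Put $G(\sigma,W)=F(\sigma,W+z(\sigma))=\sum G_{ij}\sigma^iW^j$. Then $G(0,W)=F(0,W)$ has order $m$, so $G_{0m}\ne0$. Since $\sigma^iW^j$ has degree $-(in+jw)$, we look at
$$\mu=\min\{in+jw:G_{ij}\ne0\}\le mw .$$
Pairs with $in+jw=\mu$ have $j\le m$. Write $w/n=p/q$ in lowest terms and $Y_0=W^q\sigma^{-p}$, which has degree $0$. The solutions of $in+jw=\mu$ lie on a line, with consecutive ones differing by $(-p,q)$. If $(i_0,j_0)$ is the one with smallest $j$ among those with $G_{ij}\ne0$, then the part of $G$ of weight $\mu$ is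
$$\sigma^{i_0}W^{j_0}R(Y_0),\qquad 0\ne R\in K[t],\quad \deg R\le m/q .$$
The terms of larger weight contribute only degrees $<-\mu$. Let $y\in L_0^*$ be the degree $0$ component of $Y_0$.

**Step 4: the case $y\notin K$.** As $K$ is algebraically closed, $y$ is transcendental over $K$, so $R(y)\ne0$. Then $\delta(G)=-\mu\ge-mw$, which is enough.

**Step 5: the case $y=c\in K^*$; the exponent $p/q$ is not an integer.** If $q=1$, then $W/\sigma^p$ has degree $0$ component $c$, so $\delta(Z-z-c\sigma^p)=\delta(W-c\sigma^p)<-w$ with $p\ge1$, against the choice of $z$. So $q\ge2$.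

**Step 6: new variables.** The purpose is to replace $(\sigma,Z)$ by a pair for which the order has at most half the value. Choose integers with $\theta q+\tau p=1$ and put $\sigma_1=\sigma^\theta W^\tau$. Then $\delta(\sigma_1)=-\theta n-\tau w=-\frac nq(\theta q+\tau p)=-n/q$. Multiplying out,
$$\sigma=\sigma_1^qY_0^{-\tau},\qquad W=\sigma_1^pY_0^{\theta},$$
$$d\log\sigma_1\wedge d\log Y_0=(\theta\,d\log\sigma+\tau\,d\log W)\wedge(q\,d\log W-p\,d\log\sigma)=d\log\sigma\wedge d\log W .$$
Put $Y=Y_0/c-1$. Then $\delta(Y)<0$ and $d\log Y_0=dY/(1+Y)$, so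
$$d\log\sigma\wedge dZ=d\log\sigma\wedge dW=\frac{W}{1+Y}\,d\log\sigma_1\wedge dY .$$
The left side is nonzero, hence $Y\ne0$ and $d\log\sigma_1\wedge dY\ne0$. Comparing degrees, $B_1:=-\delta(d\log\sigma_1\wedge dY)=B-w$, and $B_1\ge-\delta(Y)>0$. So $\sigma_1,Y$ satisfy the hypotheses of the proposition, with $B_1$ in place of $B$.

**Step 7: rewriting $G$.** We have $\sigma^iW^j=\sigma_1^{qi+pj}Y_0^{\theta j-\tau i}$ and $qi+pj=\frac qn(in+jw)\ge\nu:=q\mu/n$, an integer. With $Y_0=c(1+Y)$,
$$G=\sigma_1^{\nu}G_1(\sigma_1,Y),\qquad G_1=\sum G_{ij}\,\sigma_1^{qi+pj-\nu}\bigl(c(1+Y)\bigr)^{\theta j-\tau i}\in K[[\sigma_1,Y]],$$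
since each exponent of $\sigma_1$ occurs for finitely many $(i,j)$. In $G_1(0,Y)$ only the pairs of weight $\mu$ remain, and moving from $(i,j)$ to $(i-p,j+q)$ raises $\theta j-\tau i$ by $\theta q+\tau p=1$. So $G_1(0,Y)=t^eR(t)$ with $t=c(1+Y)$ and some $e\in\mathbb Z$. It is nonzero, and its order at $Y=0$ is the multiplicity $m_1$ of the root $c$ of $R$. Thus $m_1\le\deg R\le m/q\le m/2$, so $m_1\le\lfloor m/2\rfloor<m$. By induction $\delta(G_1)\ge-m_1B_1$. As $\delta(\sigma_1^\nu)=-\mu$,
$$\delta(F(\sigma,Z))=\delta(G)\ge-\mu-m_1B_1\ge-mw-\lfloor m/2\rfloor(B-w).\qquad\square$$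

## 6. Reduced pairs of entries in characteristic two

**The data attached to a pair.** Let $f,g$ be two entries of an automorphism of $A=K[x_1,x_2,x_3]$ with
$$\bar f=\eta^r,\quad \bar g=\eta^s,\quad\gcd(r,s)=1,\quad2\le r<s,\quad n=\deg\eta\ge1 .$$
Choose integers with $ir+js=1$; when $r=2$ and $s=2l+1$ we always choose $(i,j)=(-l,1)$. Put
$$\sigma=f^{-i}g^{-j},\qquad\zeta=g^rf^{-s},\qquad Z=\zeta-1 .$$
The highest component of $\sigma$ is $\eta^{-1}$ and that of $\zeta$ is $1$, so $\delta(\sigma)=-n$ and $\delta(Z)<0$. Multiplying out gives $f=\sigma^{-r}\zeta^{-j}$ and $g=\sigma^{-s}\zeta^i$. Further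
$$d\log\sigma\wedge d\log\zeta=(-i\,d\log f-j\,d\log g)\wedge(r\,d\log g-s\,d\log f)=-d\log f\wedge d\log g ,$$
so $df\wedge dg=-fg\,\zeta^{-1}\,d\log\sigma\wedge dZ$. By the chain rule the Jacobian determinant of an automorphism is a nonzero constant; hence $df\wedge dg\ne0$. Its minors are polynomials, so $\delta(df\wedge dg)\ge2$. In particular $d\log\sigma\wedge dZ\neq0$ (so $Z\ne0$), Proposition 5 applies, and $(r+s)n-B\ge2$ gives
$$B<(r+s)n .\tag{2}$$

Let $0\ne P=\sum p_{ab}f^ag^b\in K[f,g]$; the coefficients are unique, as $f,g$ are algebraically independent. Put $N=\max\{ra+sb:p_{ab}\ne0\}$, so that $Nn$ is the largest degree of a monomial of $P$. Call $P$ *unexpected* if $\deg P<Nn$. We have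
$$P=\sigma^{-N}F(\sigma,Z),\qquad F=\sum p_{ab}\,\sigma^{N-ra-sb}(1+Z)^{ib-ja}\in K[[\sigma,Z]].$$
In $F(0,Z)$ only the pairs on the line $ra+sb=N$ occur, and a step $(a,b)\mapsto(a-s,b+r)$ raises $ib-ja$ by $ir+js=1$. Counting from the smallest $b$ that occurs, $F(0,Z)=(1+Z)^eR(1+Z)$ with a polynomial $R\ne0$. Let $m$ be the order of $F(0,Z)$ at $Z=0$, i.e. the multiplicity of the root $1$ of $R$. Then $\deg R\ge m$, so some $b\ge rm$ occurs on the line, and $N\ge sb\ge mrs$. Also $\delta(F)=0$ exactly when $F(0,0)\ne0$, i.e. when $m=0$. Altogether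
$$N\ge mrs,\qquad\deg P=Nn+\delta(F),\qquad P\text{ unexpected}\iff m\ge1 .\tag{3}$$

Theorem 3 gives an example, after extending scalars to $K=\bar k$: for the pair $(f_1,g)$ we have $\eta=x_1^s$, $n=s$, $r=2$, and $P=g^2-f_1^s=f_1^sZ$ has degree $s^2$ while $\deg f_1^s=2s^2$. It is unexpected, and $\delta(Z)=-s^2=-sn$. So $w\ge sn\ge3n$ there. In characteristic $2$ this is impossible.

**Lemma 6.** If $\operatorname{char}K=2$ and $r=2$, then $w<2n$.

*Proof.* Let $s=2l+1$, $(i,j)=(-l,1)$ and $T=g/f^l$. Then $\sigma=T^{-1}$, $\delta(T)=n$, and $\zeta=g^2/f^{2l+1}=T^2/f$, so $f=T^2(1+Z)^{-1}$.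

**Step 1: a close approximation makes $f$ nearly a quadratic polynomial in $T$.** Suppose $\delta(Z-z)\le-2n$ for some $z\in\sigma K[[\sigma]]$. Then $(1+Z)^{-1}-(1+z)^{-1}=(z-Z)(1+Z)^{-1}(1+z)^{-1}$ has degree $\le-2n$. Write $(1+z)^{-1}=1+c_1\sigma+c_2\sigma^2+\cdots$ with $c_i\in K$. Multiplying by $T^2=\sigma^{-2}$,
$$f=T^2+c_1T+E,\qquad\delta(E)\le0 .$$

**Step 2: the positive part of $T$ is a polynomial.** Write $T=\sum_{j\le n}T_j$ with $T_j$ homogeneous of degree $j$. In characteristic $2$, $T^2=\sum T_j^2$. So for $i>0$ the degree $i$ component of $f$ is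
$$f_i=T_{i/2}^2+c_1T_i,\qquad\text{with }T_{i/2}:=0\text{ for odd }i .\tag{4}$$
By descending induction on $j$, $T_j\in A$ for all $j\ge1$: since $2j>j$, $T_{2j}$ is $0$ or known to be in $A$, so $T_j^2=f_{2j}-c_1T_{2j}\in A$. As $T_j$ is a rational function and $A$ is integrally closed, $T_j\in A$.

**Step 3: $f$ minus a constant factors.** Let $T_+=\sum_{j\ge1}T_j\in A$; it has degree $n\ge1$, because $\delta(T)=n$. By (4), $f-T_+^2-c_1T_+$ has no component of positive degree, so it is a constant. Hence $f-\text{const}=T_+(T_++c_1)$ is a product of two nonconstant polynomials. But $f$ is an entry of an automorphism, so $f-\text{const}$ is the image of some $x_t-\text{const}$ and is prime. This contradiction shows $\delta(Z-z)>-2n$ for all $z$, i.e. $w<2n$. $\square$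

**Proposition 7.** Let $\operatorname{char}k=2$, let $(f,g)$ be a reduced pair of entries of an automorphism of $k[x]$, $\deg f\le\deg g$, and $P\in k[f,g]$ with $\deg P\le\deg g$. Then $P=\lambda g+Q(f)$ with $\lambda\in k$, $Q\in k[t]$, $\deg Q(f)\le\deg P$, and $\deg g\le\deg P$ if $\lambda\ne0$. In particular, if $\deg P<\deg g$ then $P\in k[f]$.

*Proof.* We may assume $P\ne0$.

**Step 1: it is enough that no monomial of $P$ exceeds $\deg P$.** If every monomial $f^ag^b$ occurring in $P$ has degree $\le\deg P$, then $a\deg f+b\deg g\le\deg g$ forces $b=0$ or $(a,b)=(0,1)$. So $P=\lambda g+Q(f)$, the powers of $f$ that occur have degree $\le\deg P$, and $\lambda\ne0$ means that $g$ occurs, so $\deg g\le\deg P$. If $\bar f,\bar g$ are algebraically independent, the condition holds because nothing cancels.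

**Step 2: normalization.** Otherwise $\bar f=c_1\eta^r$, $\bar g=c_2\eta^s$ with $\gcd(r,s)=1$, by Lemma 2. Reducedness gives $r,s\ge2$, so $r\ne s$, and $r<s$ as $\deg f\le\deg g$. Pass to $K=\bar k$, where $f,g$ are still entries of an automorphism and degrees are unchanged, and rescale $f,g$ so that $c_1=c_2=1$; this does not change which monomials occur. If $P$ is not unexpected, then $\deg P=Nn$ and the condition of Step 1 holds. Suppose that $P$ is unexpected, so $m\ge1$ by (3). We show $\deg P>sn=\deg g$, a contradiction.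

**Step 3: $r\ge3$.** By Proposition 5, (2) and (3), $\deg P\ge Nn-mB>mn(rs-r-s)$. Since $r\le s-1$, $rs-r-s\ge s(r-1)-(s-1)=s(r-2)+1>s$. Hence $\deg P>sn$.

**Step 4: $r=2$, $m=1$.** Here $s\ge3$. Proposition 5 and Lemma 6 give $\delta(F)\ge-w>-2n$, so $\deg P>(2s-2)n>sn$.

**Step 5: $r=2$, $m\ge2$.** Now
$$\delta(F)\ge-mw-\tfrac m2(B-w)=-\tfrac m2(w+B)>-\tfrac m2\bigl(2+(s+2)\bigr)n=-\tfrac m2(s+4)n ,$$
so $\deg P>2smn-\frac m2(s+4)n=\frac m2(3s-4)n\ge(3s-4)n>sn$. $\square$

## 7. Degrees of spaces, classes and neighbors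

Affine changes of a triple should not count, so we work with the space spanned by the entries and $1$. From here on $A$ is again the affine group.

Let $V\ni1$ be a finite dimensional space of polynomials. Let $V_{\le d}$ be its elements of degree $\le d$, let $\operatorname{gr}_dV$ be the space of highest parts of the elements of degree $d$, together with $0$, and put $\deg V=\sum_{d\ge1}d\,\dim\operatorname{gr}_dV$. As $\operatorname{gr}_dV\cong V_{\le d}/V_{\le d-1}$ and $V_{\le0}=k$, we have $\sum_{d\ge1}\dim\operatorname{gr}_dV=\dim V-1$. A basis of $V$ modulo $k$ is *good-leading* if the highest parts of its members are linearly independent; by counting, they then form a basis of $\operatorname{gr}V:=\bigoplus_{d\ge1}\operatorname{gr}_dV$. Good-leading bases exist: lift a homogeneous basis of $\operatorname{gr}V$. For example, in $V=\langle1,x_1,x_2+x_1^2,x_3+x_1^2\rangle$ the displayed basis is not good-leading and has degree sum $5$, while $x_1,\ x_2-x_3,\ x_2+x_1^2$ is good-leading and $\deg V=4$. We need two facts.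

**Fact 1.** For every basis $(b_i)$ of $V$ modulo $k$, $\sum\deg b_i\ge\deg V$, with equality if and only if the basis is good-leading. Indeed, at most $\dim V_{\le d}-1$ of the $b_i$ have degree $\le d$, so
$$\sum\deg b_i=\sum_{d\ge0}\#\{i:\deg b_i>d\}\ge\sum_{d\ge0}(\dim V-\dim V_{\le d})=\deg V .$$
Equality means that for each $d$ the $b_i$ of degree $\le d$ form a basis of $V_{\le d}$ modulo $k$; equivalently, for each $d\ge1$ the highest parts of the $b_i$ of degree $d$ form a basis of $\operatorname{gr}_dV$; by counting, this is the good-leading property.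

**Fact 2.** If $W\subset V$ has codimension $1$, $1\in W$, and $h\in V\setminus W$, then $\deg V=\deg W+\min\deg(h+W)$. Moreover, a good-leading basis of $W$ together with an element $h'$ of minimal degree in $h+W$ is good-leading. Indeed, otherwise $\bar h'$ would be a combination of highest parts of basis elements of $W$ of degree $\deg h'$, and subtracting the corresponding combination would lower the degree of $h'$. The formula then follows from Fact 1.

For an automorphism $\sigma$ let $V(\sigma)=\langle1,\sigma x_1,\sigma x_2,\sigma x_3\rangle$; such a space is called a *class*. Write $[f,g,h]=\langle1,f,g,h\rangle$. If $[f,g,h]$ is a class, then any basis of it modulo $k$ is the triple of entries of an automorphism, by an affine change. Always $\deg V\ge3$, with equality if and only if $V=V_0:=[x_1,x_2,x_3]$, i.e. if and only if $\sigma\in A$. A class is tame if it is $V(\sigma)$ for some $\sigma\in J\vee A$.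

Classes $[f,g,h]$ and $[f,g,h+P(f,g)]$, $P\in k[y,z]$, are *neighbors through* $\langle1,f,g\rangle$; we also say through $(f,g)$. For instance $[x_1,x_2+x_1^2,x_3]$, of degree $4$, is a neighbor of $V_0$ through $(x_1,x_3)$. Note that $k[f,g]$ depends only on $W=\langle1,f,g\rangle$, and that $h$ may be replaced by any nonzero multiple plus an element of $W$. So being neighbors through a given $W$ is an equivalence relation (equality of classes is allowed). The working rule is: if $[p,q,r]$ is a class and $r'-r\in k[p,q]$, then $[p,q,r']$ is a class and a neighbor of $[p,q,r]$ through $(p,q)$. We then write $[p,q,r]\overset{p,q}{\sim}[p,q,r']$.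

By Lemma 1(b) each element of $J\vee A$ is a product of affine maps and maps $\varepsilon_P$. Since $V(\sigma\alpha)=V(\sigma)$ for $\alpha\in A$, and $V(\sigma\varepsilon_P)$ is a neighbor of $V(\sigma)$, every tame class is joined to $V_0$ by a chain of neighbors. Call a class *good* if it is $V_0$ or, recursively, has a good neighbor of smaller degree.

## 8. Detours below a peak: every tame class is good

**Theorem 8.** If $\operatorname{char}k=2$, all tame classes are good.

*Proof.* We show by induction on $d$:

(∗) *every neighbor of a good class of degree $d$ is good.*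

This suffices, since every tame class is joined to the good class $V_0$ by a chain of neighbors. For $d=3$, a neighbor of $V_0$ either equals $V_0$ or has larger degree, and then it is good by definition.

**The peak.** Let $d>3$, let $V'$ be good of degree $d$ with a good neighbor $V''$, $\deg V''<d$, through $W$, and let $V$ be a neighbor of $V'$ through $U$. If $\deg V>d$, then $V$ is good by definition. So let $\deg V\le d$. If $U=W$, then $V$ is a neighbor of $V''$ through $W$, hence good by induction. Let $U\ne W$. These are three-dimensional subspaces of $V'$, so $U\cap W=\langle1,e\rangle$ for some $e$ and $V'=U+W$. Write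
$$U=\langle1,e,u\rangle,\qquad W=\langle1,e,w\rangle,\qquad u,w\text{ of minimal degree modulo }\langle1,e\rangle .$$
Then $\bar e,\bar u$ are linearly independent, and so are $\bar e,\bar w$. So if $(e,w)$ is not reduced, then $\bar w=c\bar e^k$ or $\bar e=c\bar w^k$ with $k\ge2$; similarly for $(e,u)$. The triple $(e,u,w)$ is a basis of $V'$ modulo $k$, so Proposition 7 may be used for $(e,u)$ and $(e,w)$ when they are reduced.

**The principle of detours.** Below we list chains of neighbors from $V''$ to $V$ in which all classes except possibly the last have degree $<d$. As $V''$ is good, induction gives, one after another, that each listed class is good, including $V$. The degree of $[p,q,r]$ is at most $\deg p+\deg q+\deg r$ by Fact 1; in each chain one checks that this sum is less than $d$ for the displayed basis. The constants $c,c'$ are nonzero and $k,l\ge2$.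

### Case A: $(e,u,w)$ is good-leading

Then $d=\deg e+\deg u+\deg w$, $\deg W=\deg e+\deg w$ and $\deg U=\deg e+\deg u$. By Fact 2 and $\deg V''<d$, $\deg V\le d$, we may write
$$V''=[e,w,u+\varphi],\quad\varphi\in k[e,w],\quad\deg(u+\varphi)<\deg u,\ \text{ so }\deg\varphi=\deg u,\ \bar\varphi=-\bar u;$$
$$V=[e,u,w+\psi],\quad\psi\in k[e,u],\quad\deg(w+\psi)\le\deg w,\ \text{ so }\deg\psi\le\deg w .$$
(Elements of $W$, respectively $U$, needed to reach minimal degree are absorbed into $\varphi$, respectively $\psi$.)

### Case A1: $\deg u\le\deg w$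

**A1(a): $\bar w=c\bar e^k$.** Then $\deg(w-ce^k)<\deg w$, and
$$V''=[e,w,u+\varphi]\overset{e,\,u+\varphi}{\sim}[e,w-ce^k,u+\varphi]\overset{e,\,w-ce^k}{\sim}[e,w-ce^k,u]\overset{e,\,u}{\sim}[e,w+\psi,u]=V .$$
The second step uses $\varphi\in k[e,w]=k[e,w-ce^k]$, the third $\psi+ce^k\in k[e,u]$. The two middle classes have degree $<d$ because of the entry $w-ce^k$.

**A1(b): $\bar e=c\bar w^k$.** Then $\deg e>\deg w\ge\deg u$. Let $e'=e-cw^k$, so $\deg e'<\deg e$ and $k[e',w]=k[e,w]$. First
$$V''\overset{w,\,u+\varphi}{\sim}[e',w,u+\varphi]\overset{e',\,w}{\sim}[e',w,u]=:V_1 ,$$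
both new classes having degree $<d$ because of $e'$.

Suppose $(e,u)$ is reduced. As $\deg\psi\le\deg w<\deg e$ and $\deg u<\deg e$, Proposition 7 for the pair $(u,e)$ gives $\psi=Q(u)$. Continue
$$V_1\overset{e',\,u}{\sim}[e',u,w+Q(u)]\overset{u,\,w+Q(u)}{\sim}[e,u,w+Q(u)]=V ,$$
where the last step uses $e-e'=cw^k\in k[u,w]=k[u,w+Q(u)]$; the middle class has degree $<d$ because of $e'$ and $\deg(w+\psi)\le\deg w$.

Suppose $(e,u)$ is not reduced. As $\deg e>\deg u$, $\bar e=c'\bar u^l$. Let $e''=e-c'u^l$, so $\deg e''<\deg e$. Continue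
$$V_1\overset{u,\,w}{\sim}[e'',w,u]\overset{e'',\,u}{\sim}[e'',u,w+\psi]\overset{u,\,w+\psi}{\sim}[e,u,w+\psi]=V .$$
Here $e''-e'\in k[u,w]$, then $\psi\in k[e,u]=k[e'',u]$, then $e-e''=c'u^l$. The new classes before $V$ have degree $<d$ because of $e''$.

**A1(c): $(e,w)$ is reduced.** If $\deg e>\deg w$, Proposition 7 for $(w,e)$ and $\deg\varphi=\deg u\le\deg w<\deg e$ give $\varphi=Q(w)$ of degree $\le\deg w$. So $\varphi\in\langle1,w\rangle$ and $-\bar u=\bar\varphi\in k\bar w$, contradicting good-leading. So $\deg e\le\deg w$, and Proposition 7 for $(e,w)$ gives $\varphi=\lambda w+Q(e)$, with $\deg w=\deg u$ if $\lambda\ne0$.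

Suppose $\lambda=0$. Then
$$V''=[e,w,u+Q(e)]\overset{e,\,u+Q(e)}{\sim}[e,u+Q(e),w+\psi]\overset{e,\,w+\psi}{\sim}[e,u,w+\psi]=V ,$$
as $\psi\in k[e,u]=k[e,u+Q(e)]$; the middle class has degree $<d$ because $\deg(u+Q(e))<\deg u$.

Suppose $\lambda\ne0$. Let $D=\deg u=\deg w$ and $u''=u+\lambda w+Q(e)=u+\varphi$, so $\deg u''<D$, $V''=[e,w,u'']$, and $\deg Q(e)\le D$. The degree $D$ component of $u''$ vanishes. If $\deg Q(e)<D$, this says $\bar u+\lambda\bar w=0$, against good-leading. So $\deg Q(e)=D=k\deg e$ and
$$\bar u+\lambda\bar w+\kappa\bar e^k=0,\qquad\kappa\ne0 ,$$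
and $k\ge2$ by good-leading. If $(e,u)$ were not reduced, then, as $\deg e<D$, $\bar u$ would be a scalar times a power of $\bar e$, necessarily of $\bar e^k$; then $\bar w\in k\bar e^k$, contradicting that $(e,w)$ is reduced. So $(e,u)$ is reduced, and $\deg\psi\le D=\deg u$ gives $\psi=\lambda'u+Q'(e)$ with $\deg Q'(e)\le D$, by Proposition 7. Hence $V=[e,u,w+Q'(e)]$. The chain is
$$V''=[e,w,u'']\overset{e,\,u''}{\sim}[e,w+Q'(e),u'']\overset{e,\,w+Q'(e)}{\sim}[e,w+Q'(e),u]=V ,$$
because $u=u''-\lambda(w+Q'(e))+(\lambda Q'-Q)(e)$. The middle class has degree at most $\deg e+D+\deg u''<d$.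

### Case A2: $\deg u>\deg w$

**A2(a): $(e,u)$ is reduced.** We have $\deg\psi\le\deg w<\deg u$. If $\deg e>\deg u$, Proposition 7 for $(u,e)$ gives $\psi\in k[u]$ of degree $<\deg u$, so $\psi$ is constant and $V=V'$ is good. If $\deg e\le\deg u$, Proposition 7 for $(e,u)$ gives $\psi=Q(e)$, and
$$V''\overset{e,\,u+\varphi}{\sim}[e,w+Q(e),u+\varphi]\overset{e,\,w+Q(e)}{\sim}[e,w+Q(e),u]=V ,$$
as $\varphi\in k[e,w]=k[e,w+Q(e)]$. The middle class has degree $<d$, since $\deg(w+Q(e))\le\deg w$ and $\deg(u+\varphi)<\deg u$.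

**A2(b): $\bar u=c\bar e^k$.** Then $\deg(u-ce^k)<\deg u$, and
$$V''\overset{e,\,w}{\sim}[e,w,u-ce^k]\overset{e,\,u-ce^k}{\sim}[e,u-ce^k,w+\psi]\overset{e,\,w+\psi}{\sim}[e,u,w+\psi]=V .$$
The differences are $-\varphi-ce^k\in k[e,w]$, then $\psi\in k[e,u]=k[e,u-ce^k]$, then $ce^k$. The middle classes have degree $<d$ because of $u-ce^k$.

**A2(c): $\bar e=c\bar u^k$.** Then $\deg e>\deg u>\deg w$. Let $e'=e-cu^k$, so $\deg e'<\deg e$. We first reach $V_1=[e',u,w]$, of degree $<d$.

If $(e,w)$ is reduced, then $\deg\varphi=\deg u<\deg e$, and Proposition 7 for $(w,e)$ gives $\varphi=Q(w)$. So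
$$V''=[e,w,u+Q(w)]\overset{w,\,u+Q(w)}{\sim}[e',w,u+Q(w)]\overset{e',\,w}{\sim}[e',w,u]=V_1 ,$$
as $e-e'=cu^k\in k[w,u]=k[w,u+Q(w)]$; degrees are $<d$ because of $e'$.

If $(e,w)$ is not reduced, then $\bar e=c'\bar w^l$, since $\deg e>\deg w$, and
$$V''\overset{w,\,u+\varphi}{\sim}[e-c'w^l,w,u+\varphi]\overset{e-c'w^l,\,w}{\sim}[e-c'w^l,w,u]\overset{u,\,w}{\sim}[e',w,u]=V_1 ,$$
using $\varphi\in k[e,w]=k[e-c'w^l,w]$ and then $e'-(e-c'w^l)\in k[u,w]$. Degrees are $<d$ because of $e-c'w^l$, respectively $e'$.

In both cases continue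
$$V_1\overset{e',\,u}{\sim}[e',u,w+\psi]\overset{u,\,w+\psi}{\sim}[e,u,w+\psi]=V ,$$
as $\psi\in k[e,u]=k[e',u]$ and $e-e'=cu^k$; the middle class has degree $<d$ because of $e'$.

### Case B: $(e,u,w)$ is not good-leading

**Normalization.** There is a linear relation among $\bar e,\bar u,\bar w$, which we may take homogeneous. Since $\bar e,\bar w$ are independent and $\bar e,\bar u$ are independent, both $\bar u$ and $\bar w$ occur in it. So $\deg u=\deg w=:D$, and $\bar u$ is a combination of $\bar w$, with nonzero coefficient, and possibly $\bar e$ (if $\deg e=D$). Subtracting a multiple of $e$ from $u$ and scaling, we get $\bar u=\bar w$, and $u'=u-w$ has degree $<D$. Changing $u$ once more by an element of $\langle1,e\rangle$ of degree at most $\deg u'<D$, or by a constant, we may assume that $u'$ has minimal degree modulo $\langle1,e\rangle$. Then still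
$$u=w+u',\qquad\deg u'<D,\qquad\bar u=\bar w .$$
The basis $(e,w,u')$ of $V'$ modulo $k$ is good-leading: a homogeneous relation involving $\bar u'$ lives in degree $\deg u'<D$, so it would involve only $\bar u'$ and $\bar e$, against minimality; and $\bar e,\bar w$ are independent. So $d=\deg e+D+\deg u'$, while $\deg W=\deg U=\deg e+D$. Since $V'=W+ku'=U+ku'$, Fact 2 allows us to write
$$V''=[e,w,u'+\varphi],\quad\varphi\in k[e,w],\quad\deg(u'+\varphi)<\deg u',\ \text{ so }\deg\varphi=\deg u'<D;$$
$$V=[e,u,u'+\psi],\quad\psi\in k[e,u],\quad\deg(u'+\psi)\le\deg u',\ \text{ so }\deg\psi\le\deg u'<D .$$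

**B(a): $(e,w)$ is reduced.** Then so is $(e,u)$, as $\bar u=\bar w$. If $\deg e>D$, Proposition 7 for $(w,e)$ gives $\varphi\in k[w]$ with $1\le\deg\varphi<D=\deg w$, which is impossible. So $\deg e\le D$, and Proposition 7 gives $\varphi=Q(e)$ and $\psi=Q'(e)$. Since $u-(u'+Q'(e))=w-Q'(e)$, $V=[e,w-Q'(e),u'+Q'(e)]$, and
$$V''=[e,w,u'+Q(e)]\overset{e,\,u'+Q(e)}{\sim}[e,w-Q'(e),u'+Q(e)]\overset{e,\,w-Q'(e)}{\sim}[e,w-Q'(e),u'+Q'(e)]=V .$$
The middle class has degree at most $\deg e+D+\deg(u'+Q(e))<d$, as $\deg Q'(e)<D$.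

**B(b): $\bar w=c\bar e^k$.** Then $\bar u=c\bar e^k$ too, so $w-ce^k$ and $u-ce^k$ have degree $<D$. The chain is
$$V''\overset{e,\,u'+\varphi}{\sim}[e,w-ce^k,u'+\varphi]\overset{e,\,w-ce^k}{\sim}[e,w-ce^k,u']=[e,u-ce^k,u']$$
$$\overset{e,\,u-ce^k}{\sim}[e,u-ce^k,u'+\psi]\overset{e,\,u'+\psi}{\sim}[e,u,u'+\psi]=V ,$$
with $\varphi\in k[e,w-ce^k]$, the equality from $u=w+u'$, and $\psi\in k[e,u-ce^k]$. Every class before $V$ has degree $<d$, after $V''$ because of $w-ce^k$ or $u-ce^k$.

**B(c): $\bar e=c\bar w^k=c\bar u^k$.** Then $e-cw^k$ and $e-cu^k$ have degree $<\deg e$. The chain is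
$$V''\overset{w,\,u'+\varphi}{\sim}[e-cw^k,w,u'+\varphi]\overset{e-cw^k,\,w}{\sim}[e-cw^k,w,u']\overset{w,\,u'}{\sim}[e-cu^k,w,u']=[e-cu^k,u,u']$$
$$\overset{e-cu^k,\,u}{\sim}[e-cu^k,u,u'+\psi]\overset{u,\,u'+\psi}{\sim}[e,u,u'+\psi]=V .$$
Here $\varphi\in k[e-cw^k,w]$; then $cw^k-cu^k\in k[w,u']$ because $u=w+u'$; then $\psi\in k[e-cu^k,u]$. Degrees are $<d$ because of the first entry.

If $(e,w)$ is not reduced, B(b) or B(c) applies, so all cases are covered and (∗) holds. $\square$

## 9. From a degree-lowering neighbor to the highest parts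

*Proof of Theorem 4.* Let $\operatorname{char}k=2$, $v\in J\vee A$, $v\notin A$, $F_i=vx_i$ and $V=V(v)\ne V_0$.

**Step 1: two bases of $\operatorname{gr}V$.** The purpose is to compare the $g_i$ with forms coming from a degree-lowering step. If the $g_i$ are linearly dependent, some $g_i\in kg_j+kg_l$ and we are done. So assume that $(F_1,F_2,F_3)$ is good-leading; then $g_1,g_2,g_3$ form a homogeneous basis of $\operatorname{gr}V$. By Theorem 8, $V$ has a neighbor of smaller degree, through some $W$. Let $(e,w)$ be a good-leading basis of $W$ modulo $k$ and let $h\in V\setminus W$ have minimal degree in $h+W$. By Fact 2, $\bar e,\bar w,\bar h$ also form a homogeneous basis of $\operatorname{gr}V$, and there is $\varphi\in k[e,w]$ with $\deg(h+\varphi)<\deg h$. So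
$$\bar h=-\bar\varphi,\qquad\deg\varphi=\deg h .$$
If $\bar e,\bar w$ are algebraically independent, $\bar h=-\bar\varphi\in k[\bar e,\bar w]$. If they are dependent, they are powers of one form up to constants, by Lemma 2. It remains to transfer this to the $g_i$, and only equal degrees make a difference.

**Step 2: $\deg e,\deg w,\deg h$ are distinct.** Then all nonzero $\operatorname{gr}_dV$ are one-dimensional, so up to order and scalars the $g_i$ are $\bar e,\bar w,\bar h$, and the conclusion holds.

**Step 3: $\deg e=\deg w$.** If $\bar e,\bar w$ were dependent, Lemma 2 with equal degrees would make them proportional. So they are independent and $\bar h\in k[\bar e,\bar w]$. If $\deg h$ were the same degree, $\bar h$ would be a linear combination of $\bar e,\bar w$, a contradiction. So $\deg h\ne\deg e$. Then two of the $g_i$ span $\langle\bar e,\bar w\rangle$, and the third is a multiple of $\bar h$, hence a polynomial in them.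

**Step 4: $\deg h=\deg w=D\ne\deg e$.** The case $\deg h=\deg e\ne\deg w$ is the same with $e,w$ exchanged. One $g_i$ is a multiple of $\bar e$; the other two, $g_a$ and $g_b$, form a basis of $\langle\bar w,\bar h\rangle$.

First, suppose $\bar e^k\in\langle\bar w,\bar h\rangle$ for some $k\ge1$. Write $\bar e^k=\xi g_a+\xi'g_b$ with, say, $\xi'\ne0$. Then $g_b\in k[g_a,\bar e]$, and the conclusion holds.

Second, suppose $\bar e,\bar w$ are algebraically independent. Then $\bar h\in k[\bar e,\bar w]$ is homogeneous of degree $D=\deg\bar w$, so only $\bar w$ and a power of $\bar e$ can occur: $\bar h=\lambda\bar w+\kappa\bar e^k$. By linear independence $\kappa\ne0$ and a power of $\bar e$ does occur, so $\bar e^k\in\langle\bar w,\bar h\rangle$, which was treated.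

Third, suppose $(e,w)$ is not reduced. If $\bar w=c\bar e^k$, then $\bar e^k\in\langle\bar w,\bar h\rangle$ again. If $\bar e=c\bar w^k$, then $\bar w\in\langle g_a,g_b\rangle$ gives $\bar e\in k[g_a,g_b]$, and the conclusion holds.

Finally, suppose $\bar e,\bar w$ are dependent and $(e,w)$ is reduced. This is the configuration that Section 2 exploited, and Proposition 7 excludes it, as $\deg\varphi=D=\deg w$. If $\deg e>D$, then $\varphi=Q(w)$ of degree $D$, so $\bar h=-\bar\varphi\in k\bar w$, a contradiction. If $\deg e<D$, then $\varphi=\lambda w+Q(e)$ with $\deg Q(e)\le D$. When $\deg Q(e)<D$, again $\bar h\in k\bar w$, a contradiction. When $\deg Q(e)=D$, we have $D=k\deg e$ for some $k$. By Lemma 2, $\bar e=c_1\eta^r$, $\bar w=c_2\eta^s$ with $r,s$ coprime and $s=kr$, so $r=1$ and $\bar w\in k\bar e^k$, contradicting reducedness. $\blacksquare$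

**Corollary 9.** If $\operatorname{char}k=2$, Nagata's automorphism $(x_1+q^2x_3,\;x_2+qx_3,\;x_3)$, $q=x_1x_3+x_2^2$, is not in $J\vee A$.

*Proof.* This endomorphism $\nu$ sends $q$ to $x_1x_3+q^2x_3^2+x_2^2+q^2x_3^2=q$ in characteristic $2$, so it is its own inverse, and an automorphism. It is not affine. Its highest parts are $q^2x_3,\ qx_3,\ x_3$, of degrees $5,3,1$. The form $q$ is irreducible, since it is linear in $x_1$ with coprime coefficients $x_3,x_2^2$.

The forms of degree $5$ in $k[qx_3,x_3]$ are spanned by $x_3^5$ and $(qx_3)x_3^2$. Both are divisible by $x_3^3$, while $q^2x_3$ is not. The forms of degree $3$ in $k[q^2x_3,x_3]$ are spanned by $x_3^3$, and $qx_3\notin kx_3^3$. And $x_3$ is not a polynomial in the other two, by degree. The vectors of exponents of $(q,x_3)$ in the three forms are $(2,1),(1,1),(0,1)$; they are pairwise non-proportional, so no two of the forms are powers of one form up to constants. By Theorem 4, $\nu\notin J\vee A$. $\square$
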